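\title{Weak amenability of $\ell^\infty(\mathcal K(E))$ for $\mathfrak L^p$-spaces $E$}

\begin{abstract}
Let $1\le p\le\infty$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. We prove that the Banach algebra $\ell^\infty(\mathcal K(E))$ of bounded sequences of compact operators on $E$ is weakly amenable. The proof isolates a property of a Banach algebra $A$, the existence of $k$ mutually orthogonal copies of an almost identity with bounds independent of $k$, that passes to $\ell^\infty$-sums and to quotients and forces the bounded Hochschild cohomology groups $\mathcal H^n(A,A^*)$ to vanish for all $n\ge0$. For $E=\ell^p$ $(1\le p<\infty)$ and $E=c_0$ we also show that every bounded derivation $D$ of $\ell^\infty(\mathcal K(E))$ into its dual is implemented by a unique functional, whose norm is $\|D\|/2$.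
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are complex, and operators are bounded and linear. For a Banach space $E$ we write $\mathcal B(E)$ and $\mathcal K(E)$ for the Banach algebras of all operators and of all compact operators on $E$. For a Banach algebra $A$ and a set $I$, let $\ell^\infty(I,A)$ be the Banach algebra of bounded families $(a_\iota)_{\iota\in I}$ in $A$ with the norm $\sup_\iota\|a_\iota\|$ and coordinatewise multiplication, and let $\ell^\infty(A)=\ell^\infty(\mathbb N,A)$.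

The dual space $A^*$ is an $A$-bimodule under
\[
(a\cdot f)(b)=f(ba),\qquad (f\cdot a)(b)=f(ab)\qquad(a,b\in A,\ f\in A^*).
\]
A linear map $D:A\to A^*$ is a \emph{derivation} if $D(ab)=a\cdot D(b)+D(a)\cdot b$ for all $a,b$. Each $f\in A^*$ defines the \emph{inner} derivation
\[
\operatorname{ad}_f(a)=a\cdot f-f\cdot a,\qquad\text{that is,}\qquad \operatorname{ad}_f(a)(b)=f(ba-ab),
\]
which satisfies $\|\operatorname{ad}_f\|\le2\|f\|$ and vanishes exactly when $f$ is a \emph{trace}, meaning that $f(ab)=f(ba)$ for all $a,b$. The algebra $A$ is \emph{weakly amenable} if every bounded derivation $A\to A^*$ is inner. If $A$ is commutative, the only inner derivation is $0$, and weak amenability says that $A$ carries no bounded differentiation at all; thus $C^1[0,1]$ is not weakly amenable, because of $D(a)(b)=a'(0)b(0)$. In general, weak amenability says that commutators account for all differentiations with values in $A^*$.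

The Banach--Mazur distance of isomorphic Banach spaces $X,Y$ is $d(X,Y)=\inf\|w\|\|w^{-1}\|$, the infimum over all isomorphisms $w:X\to Y$; by compactness it is attained when the spaces are finite dimensional. For $1\le p\le\infty$, a Banach space $E$ is an \emph{$\mathfrak L^p$-space} (in the sense of Lindenstrauss and Pe{\l}czy\'nski) if there is $\lambda\ge1$ such that every finite dimensional subspace $F\subseteq E$ is contained in a finite dimensional subspace $G\subseteq E$ with $d(G,\ell^p_{\dim G})\le\lambda$. Such a space looks like $\ell^p$ on every finite dimensional scale; $\ell^p$ is an $\mathfrak L^p$-space and $c_0$ is an $\mathfrak L^\infty$-space (Example~\ref{ex:Lp}). The following question is Open Problem~1 of \cite{source}.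

\begin{quote}
Let $p\in[1,\infty]\setminus\{2\}$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. Is $\ell^\infty(\mathcal K(E))$ weakly amenable? In particular, is $\ell^\infty(\mathcal K(\ell^p))$ weakly amenable?
\end{quote}

The finite dimensional pieces suggest that the answer is yes. Let $D$ be a derivation from $\mathcal B(\ell^p_m)$ into its dual, and let $G$ be the group of matrices with exactly one nonzero entry, equal to $\pm1$, in each row and column. It is a finite group of isometries of $\ell^p_m$ whose linear span is $\mathcal B(\ell^p_m)$. Put $f=|G|^{-1}\sum_{g\in G}D(g)\cdot g^{-1}$. For $h\in G$, replacing $g$ by $hg$ in the sum gives $f=h\cdot f\cdot h^{-1}+D(h)\cdot h^{-1}$, so $D=\operatorname{ad}_{-f}$, and $\|f\|\le\|D\|$ with no dependence on $m$ or $p$.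

On the other hand, an argument carried out in one coordinate of $\ell^\infty(A)$ at a time gives information about a derivation only on elements supported in finitely many coordinates, and a derivation may vanish on all of these without being inner.

\begin{example}\label{ex:fail}
Let $A$ be the Banach space $c_0$ with the product $(ab)_n=a_nb_n/n$, and let $\mathbf e_n$ be the unit vectors. The elements $q_n=n\mathbf e_n$ are idempotents with dense linear span. If $D:A\to A^*$ is a bounded derivation and $q^2=q$, then $D(q)=2q\cdot D(q)$ by commutativity; multiplying by $q$ gives $q\cdot D(q)=0$, so $D(q)=0$. Hence $D=0$ and $A$ is weakly amenable. Now let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$ and define $\psi\in\ell^\infty(A)^*$ by $\psi\big((a^{(n)})_n\big)=\lim_{\mathcal U}a^{(n)}_n$. Then $\psi\big((\mathbf e_n)_n\big)=1$, while $\psi$ vanishes on all products because of the factor $1/n$. So $D(a)=\psi(a)\psi$ is a nonzero bounded derivation on the commutative algebra $\ell^\infty(A)$, which is therefore not weakly amenable.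
\end{example}

What is needed is a construction of the implementing functional that can be performed in all coordinates at once. The average over $G$ is not of this kind, since the number of its terms grows with $m$. We replace it by a sum with a prescribed number $k$ of terms, the same in every coordinate, and obtain the following answer; the case $p=2$ is covered as well.

\begin{theorem}\label{thm:main}
Let $1\le p\le\infty$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. Then $\ell^\infty(\mathcal K(E))$ is weakly amenable. In particular, $\ell^\infty(\mathcal K(\ell^p))$ is weakly amenable.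
\end{theorem}

For the classical sequence spaces the derivations can be described exactly.

\begin{theorem}\label{thm:sharp}
Let $E=\ell^p$ $(1\le p<\infty)$ or $E=c_0$, let $I$ be a set, and let $A=\ell^\infty(I,\mathcal K(E))$. Then $f\mapsto\operatorname{ad}_f$ is a bijection of $A^*$ onto the space of bounded derivations $A\to A^*$, and $\|\operatorname{ad}_f\|=2\|f\|$ for all $f\in A^*$.
\end{theorem}

Section~\ref{sec:S} shows the idea on traces and introduces a property $(\mathrm S_C)$ of Banach algebras that passes to $\ell^\infty$-sums and quotients. Section~\ref{sec:der} shows that it implies weak amenability. Sections~\ref{sec:Lp} and~\ref{sec:KE} establish it for $\mathcal K(E)$ and prove Theorem~\ref{thm:main}; for $E=\ell^p$ with $p<\infty$ they are not needed, Example~\ref{ex:Klp} being enough. Section~\ref{sec:coh} extends the vanishing to the Hochschild cohomology groups $\mathcal H^n(A,A^*)$ of all degrees, Section~\ref{sec:more} treats the spaces $\ell^q(X)$ and $c_0(X)$, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.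

\section{Traces and property $(\mathrm S_C)$}\label{sec:S}

The idea is already visible in the proof that $\mathcal B(\ell^p)$, $1\le p\le\infty$, has no nonzero bounded trace. Fix $k\in\mathbb N$ and split $\mathbb N$ into the residue classes modulo $k$. For $1\le i\le k$ let $\sigma_ix$ be the sequence with entry $x_r$ in position $k(r-1)+i$ and $0$ in the other classes, and let $(\tau_ix)_r=x_{k(r-1)+i}$. Then $\|\sigma_i\|=\|\tau_i\|=1$ and $\tau_i\sigma_j=\delta_{ij}\,\mathrm{id}$. The operator $\theta(a)=\sum_i\sigma_ia\tau_i$ is the diagonal sum of $k$ copies of $a$, and it is no larger than $a$: since the ranges of the $\sigma_i$ have disjoint supports,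
\begin{equation}\label{eq:diag}
\Big\|\sum_{i=1}^k\sigma_ia\tau_ix\Big\|^p=\sum_{i=1}^k\|a\tau_ix\|^p\le\|a\|^p\sum_{i=1}^k\|\tau_ix\|^p\le\|a\|^p\|x\|^p,
\end{equation}
with maxima in place of sums for $p=\infty$. A trace $f$, however, counts each copy:
\[
f(\theta(a))=\sum_{i=1}^kf(\tau_i\sigma_ia)=kf(a).
\]
So $|f(a)|\le\|f\|\|a\|/k$ for every $k$, and $f=0$.

The operators $\sigma_i,\tau_i$ are not compact. In $\mathcal K(\ell^p)$ the identity has to be replaced by a compact operator $e$ that acts almost as the identity on the finitely many elements under consideration.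

\begin{example}\label{ex:Klp}
Let $E=\ell^p$ $(1\le p<\infty)$ or $E=c_0$, and let $P_{(m)}$ be the projection onto the first $m$ coordinates. These projections have norm $1$ and converge pointwise to the identity, hence uniformly on compact sets; so $\|P_{(m)}a-a\|\to0$ for every $a\in\mathcal K(E)$. Fix $m$ and $k$. For $0\le j\le k$ call the coordinates $jm+1,\dots,(j+1)m$ \emph{block $j$}, let $P_j$ be the projection onto block $j$, let $V_j$ shift block $0$ onto block $j$ and vanish off block $0$, and let $V_j'$ shift block $j$ onto block $0$ and vanish off block $j$. These are finite rank operators of norm $1$, $P_0=P_{(m)}$, and $V_i'V_j=\delta_{ij}P_0$. The computation \eqref{eq:diag} gives $\|\sum_{i=1}^kV_iaV_i'\|\le\|a\|$. Thus $e=P_0$, $s_i=V_i$, $t_i=V_i'$ satisfy the conditions of the next definition with $C=1$, once $m$ is large.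
\end{example}

\begin{definition}\label{def:S}
Let $C\ge1$. A Banach algebra $A$ has \emph{property $(\mathrm S_C)$} if for every finite set $S\subseteq A$, every $\varepsilon>0$ and every $k\in\mathbb N$ there are $e,s_1,\dots,s_k,t_1,\dots,t_k\in A$ such that
\begin{itemize}
\item[(S1)] $t_is_j=\delta_{ij}e$ for $1\le i,j\le k$;
\item[(S2)] $\|ea-a\|\le\varepsilon$ for $a\in S$;
\item[(S3)] $\|s_i\|\le1$ and $\|t_i\|\le C$ for $1\le i\le k$ (hence $\|e\|\le C$);
\item[(S4)] $\theta(a)=\sum_{i=1}^ks_iat_i$ satisfies $\|\theta(a)\|\le C\|a\|$ for all $a\in A$.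
\end{itemize}
\end{definition}

Condition (S3) alone gives $\|\theta(a)\|\le kC\|a\|$; the content of (S4) is that the bound does not depend on $k$. The element $e$ need not be idempotent, and (S2) is one-sided. This is convenient, since on $\ell^1$ the projections $P_{(m)}$ do not approximate from the right: the rank one operator $ax=(\sum_nx_n)\mathbf e_1$ has $\|aP_{(m)}-a\|=1$ for all $m$.

\begin{proposition}\label{prop:trace}
If $A$ has $(\mathrm S_C)$, the only bounded trace on $A$ is $0$.
\end{proposition}

\begin{proof}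
Let $f$ be a bounded trace, $a\in A$, and take $e,s_i,t_i$ for $S=\{a\}$, $\varepsilon$, $k$. By (S1), $f(\theta(a))=\sum_if(t_is_ia)=kf(ea)$. By (S2) and (S4), $|f(a)|\le\|f\|\varepsilon+C\|f\|\|a\|/k$. Let $\varepsilon\to0$ and $k\to\infty$.
\end{proof}

In particular, $\mathcal K(E)$ does not have $(\mathrm S_C)$ if $0<\dim E<\infty$, because of the usual trace.

Property $(\mathrm S_C)$ involves $2k+1$ elements, subject to algebraic identities and to norm bounds that do not depend on $S$. This is what makes it survive the passage to $\ell^\infty$-sums.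

\begin{proposition}\label{prop:perm}
Let $A$ have $(\mathrm S_C)$.
\begin{itemize}
\item[(a)] For every set $I$, the algebra $\ell^\infty(I,A)$ has $(\mathrm S_C)$.
\item[(b)] Every quotient of $A$ by a closed ideal has $(\mathrm S_C)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $S\subseteq\ell^\infty(I,A)$ be finite, $\varepsilon>0$, $k\in\mathbb N$. For each $\iota\in I$ choose $e_\iota,s_{i,\iota},t_{i,\iota}\in A$ for the finite set $\{a_\iota:a\in S\}$ and the same $\varepsilon$ and $k$. By (S3) the families $e=(e_\iota)$, $s_i=(s_{i,\iota})$, $t_i=(t_{i,\iota})$ are bounded. Conditions (S1)--(S4) hold in each coordinate with the same constants, and products and norms in $\ell^\infty(I,A)$ are computed coordinatewise.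

(b) Let $\pi:A\to A/\mathcal I$ be the quotient map. Given a finite subset of $A/\mathcal I$, lift it to a finite set $S\subseteq A$, choose $e,s_i,t_i$ for $S,\varepsilon,k$, and apply $\pi$. Since $\pi$ is a contractive homomorphism, (S1)--(S3) persist. For every $a\in A$ we have $\|\sum_i\pi(s_i)\pi(a)\pi(t_i)\|=\|\pi(\theta(a))\|\le C\|a\|$, and the infimum over all $a$ with the same image $\pi(a)$ gives (S4).
\end{proof}

\section{Derivations into the dual}\label{sec:der}

Let $D:A\to A^*$ be a bounded derivation and write $\varphi(a,b)=D(a)(b)$, a bilinear form of norm $\|D\|$. Evaluating the derivation law at $z$ gives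
\begin{equation}\label{eq:der}
\varphi(xy,z)=\varphi(y,zx)+\varphi(x,yz)\qquad(x,y,z\in A).
\end{equation}
A trace does not distinguish $s_iat_i$ from $ea$. A derivation does, but the next lemma shows that the difference between $\varphi(s_iat_i,s_ibt_i)$ and $\varphi(ea,eb)$ has the form of an inner derivation with an explicit functional, and that different copies do not interact.

\begin{lemma}\label{lem:copies}
Let $e,s_1,\dots,s_k,t_1,\dots,t_k\in A$ satisfy \textup{(S1)}, and put $g_i(c)=\varphi(t_i,s_ic)$ for $c\in A$. Then for all $a,b\in A$ and $1\le i,j\le k$,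
\[
\varphi(s_iat_i,s_jbt_j)=\delta_{ij}\big(\varphi(ea,eb)+g_i(bea)-g_i(aeb)\big).
\]
Consequently, with $g=\frac1k\sum_ig_i$ and $\theta(a)=\sum_is_iat_i$,
\begin{equation}\label{eq:key}
\tfrac1k\,\varphi(\theta(a),\theta(b))=\varphi(ea,eb)+g(bea)-g(aeb).
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:der} with $x=s_ia$, $y=t_i$, $z=s_jbt_j$,
\[
\varphi(s_iat_i,s_jbt_j)=\varphi(t_i,s_jb\,t_js_i\,a)+\varphi(s_ia,t_is_j\,bt_j).
\]
If $i\ne j$, both second arguments vanish. Let $i=j$ and drop the index. Then the right side is $g_i(bea)+\varphi(sa,ebt)$. Three more applications of \eqref{eq:der}, to the products $s\cdot a$, $e=t\cdot s$ and $e\cdot a$, give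
\begin{align*}
\varphi(sa,ebt)&=\varphi(a,ebts)+\varphi(s,aebt)=\varphi(a,ebe)+\varphi(s,aebt),\\
\varphi(e,aeb)&=\varphi(s,aebt)+\varphi(t,saeb)=\varphi(s,aebt)+g_i(aeb),\\
\varphi(ea,eb)&=\varphi(a,ebe)+\varphi(e,aeb).
\end{align*}
Hence $\varphi(sa,ebt)=\varphi(a,ebe)+\varphi(e,aeb)-g_i(aeb)=\varphi(ea,eb)-g_i(aeb)$, which proves the first formula. Summing it over $i$ and $j$ and dividing by $k$ gives \eqref{eq:key}.
\end{proof}

\begin{theorem}\label{thm:WA}
If $A$ has $(\mathrm S_C)$, then every bounded derivation $D:A\to A^*$ is of the form $D=\operatorname{ad}_f$ with $\|f\|\le C\|D\|$. In particular, $A$ is weakly amenable.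
\end{theorem}

\begin{proof}
For a finite set $S\subseteq A$ and $\eta>0$ let $W(S,\eta)$ be the set of all $f\in A^*$ with $\|f\|\le C\|D\|$ and
\[
|\varphi(a,b)-f(ba)+f(ab)|\le\eta\qquad(a,b\in S).
\]
It is weak$^*$ closed in a ball, hence weak$^*$ compact by the Banach--Alaoglu theorem, and $W(S\cup S',\min(\eta,\eta'))\subseteq W(S,\eta)\cap W(S',\eta')$. If all these sets are nonempty, they have a common point $f$, and then $\varphi(a,b)=f(ba)-f(ab)$ for all $a,b$, that is, $D=\operatorname{ad}_f$.

So fix $S$ and $\eta$, let $M=\max_{a\in S}\|a\|$, and take $e,s_i,t_i$ for $S,\varepsilon,k$, with $g$ as in Lemma~\ref{lem:copies}. By (S3), $|g_i(c)|\le\|D\|\|t_i\|\|s_i\|\|c\|$, so $\|g\|\le C\|D\|$. For $a,b\in S$, (S2) and $\|e\|\le C$ give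
\begin{align*}
|\varphi(ea,eb)-\varphi(a,b)|&\le|\varphi(ea,eb-b)|+|\varphi(ea-a,b)|\le(C+1)M\|D\|\varepsilon,\\
|g(bea)-g(ba)|+|g(aeb)-g(ab)|&\le2CM\|D\|\varepsilon,
\end{align*}
and (S4) gives $|\frac1k\varphi(\theta(a),\theta(b))|\le C^2M^2\|D\|/k$. By \eqref{eq:key},
\[
|\varphi(a,b)+g(ba)-g(ab)|\le(3C+1)M\|D\|\varepsilon+C^2M^2\|D\|/k .
\]
For small $\varepsilon$ and large $k$ this is at most $\eta$, so $-g\in W(S,\eta)$.
\end{proof}

Each condition has one role: (S1) yields the identity \eqref{eq:key}, (S4) makes its left side small, (S2) removes $e$ from its right side, and (S3) keeps the functionals $g$ in a fixed ball. Together with Example~\ref{ex:Klp} and Proposition~\ref{prop:perm}(a), the theorem already shows that $\ell^\infty(\mathcal K(\ell^p))$ is weakly amenable for $1\le p<\infty$.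

\section{Factoring the identity of an $\mathfrak L^p$-space}\label{sec:Lp}

We first record the examples mentioned in the introduction.

\begin{example}\label{ex:Lp}
The space $\ell^p$ $(1\le p\le\infty)$ is an $\mathfrak L^p$-space and $c_0$ is an $\mathfrak L^\infty$-space. Indeed, let $x_1,\dots,x_d$ be a basis of a subspace $F$ and choose $x_l^*\in E^*$ with $x_l^*(x_{l'})=\delta_{ll'}$. Choose $y_l$ with $\sum_l\|x_l^*\|\|y_l-x_l\|\le1/2$, finitely supported if $E=\ell^p$ $(p<\infty)$ or $E=c_0$, and taking finitely many values if $E=\ell^\infty$. All $y_l$ lie in a subspace $H$ isometric to $\ell^p_m$ (with $p=\infty$ for $c_0$): the span of the first $m$ unit vectors, or of the indicators of a partition of $\mathbb N$ into $m$ nonempty sets. The operator $R=\mathrm{id}+\sum_lx_l^*(\cdot)(y_l-x_l)$ has $\|R\|\le3/2$, $\|R^{-1}\|\le2$ and $Rx_l=y_l$. So $G=R^{-1}(H)$ contains $F$, and $d(G,\ell^p_m)\le3$.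
\end{example}

Example~\ref{ex:Klp} used two features of $\ell^p$: the identity is approximated by operators that factor through $\ell^p_m$, and there is room for $k$ blocks side by side. The following proposition provides both in an $\mathfrak L^p$-space.

\begin{proposition}\label{prop:fact}
Let $1\le p\le\infty$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. There is a constant $C_0\ge1$ with the following properties.
\begin{itemize}
\item[(a)] For every finite dimensional subspace $F\ne\{0\}$ of $E$ and $0<\delta<1$ there are $m\ge1$ and operators $v:E\to\ell^p_m$, $u:\ell^p_m\to E$ with $\|u\|\|v\|\le C_0$ and $\|uvx-x\|\le\delta\|x\|$ for $x\in F$.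
\item[(b)] For every $N\ge1$ there are operators $u:\ell^p_N\to E$, $v:E\to\ell^p_N$ with $vu=\mathrm{id}$ and $\|u\|\|v\|\le C_0$.
\end{itemize}
\end{proposition}

Throughout this section $\lambda$ is the constant of $E$ and $\kappa:E\to E^{**}$ is the canonical embedding. The definition of an $\mathfrak L^p$-space provides isomorphisms $G\to\ell^p_m$ on subspaces $G$, whereas the operators $v$ must be defined on all of $E$ with a uniform bound. For $p=\infty$ the Hahn--Banach theorem closes this gap.

\begin{proof}[Proof of Proposition~\ref{prop:fact} for $p=\infty$]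
Let $G\supseteq F$ and let $w:G\to\ell^\infty_m$ be an isomorphism with $\|w\|\|w^{-1}\|\le\lambda$. The $m$ coordinates of $w$ are functionals on $G$ of norm at most $\|w\|$. Extending each to $E$ with the same norm gives $v:E\to\ell^\infty_m$ with $\|v\|=\|w\|$. With $u=w^{-1}$ we have $uv=\mathrm{id}$ on $G$, which gives (a), and $vu=\mathrm{id}$. For (b) start from a subspace $F$ of dimension $N$, so that $m\ge N$, and compose $u$ with the coordinate embedding $\ell^\infty_N\to\ell^\infty_m$ and $v$ with the coordinate projection $\ell^\infty_m\to\ell^\infty_N$. Take $C_0=\lambda$.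
\end{proof}

For $p<\infty$ we glue the local isomorphisms into one operator $E\to L^p(\mu)$ by an ultraproduct. If $(X_\gamma)_{\gamma\in\Gamma}$ are Banach spaces and $\mathcal U$ is an ultrafilter on $\Gamma$, the \emph{ultraproduct} $(X_\gamma)_{\mathcal U}$ is the quotient of the space of bounded families $(z_\gamma)$, $z_\gamma\in X_\gamma$, by the families with $\lim_{\mathcal U}\|z_\gamma\|=0$; the class $[(z_\gamma)]$ has norm $\lim_{\mathcal U}\|z_\gamma\|$. For $1\le p<\infty$, an ultraproduct of $L^p$-spaces is isometric, as a Banach lattice, to $L^p(\mu)$ for some measure $\mu$ \cite{DK,Heinrich}.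

\begin{lemma}\label{lem:ultra}
Let $1\le p<\infty$ and let $E\neq\{0\}$ be an $\mathfrak L^p$-space with constant $\lambda$. There are a measure $\mu$ and operators $J:E\to L^p(\mu)$, $Q:L^p(\mu)\to E^{**}$ with $\|J\|\le1$, $\|Q\|\le\lambda$ and $QJ=\kappa$. In particular $\lambda^{-1}\|x\|\le\|Jx\|\le\|x\|$ for $x\in E$, and every $\mathfrak L^2$-space is isomorphic to a Hilbert space.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the set of finite dimensional subspaces $F\ne\{0\}$ of $E$. For $F\in\Gamma$ choose $G_F\supseteq F$ and an isomorphism $w_F:\ell^p_{m_F}\to G_F$ with $\|w_F\|\le\lambda$, $\|w_F^{-1}\|\le1$. The sets $\Gamma_F=\{F'\in\Gamma:F'\supseteq F\}$ satisfy $\Gamma_{F_1}\cap\Gamma_{F_2}=\Gamma_{F_1+F_2}\ne\emptyset$, so some ultrafilter $\mathcal U$ on $\Gamma$ contains all of them. Let $L=(\ell^p_{m_F})_{\mathcal U}$, which we identify with some $L^p(\mu)$.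

Define $Jx=[(x_F)]$, where $x_F=w_F^{-1}x$ if $x\in F$ and $x_F=0$ otherwise. If $x,y\in F_0\in\Gamma$ and $c\in\mathbb C$, then $(x+cy)_F=x_F+cy_F$ for all $F\in\Gamma_{F_0}\in\mathcal U$, so $J$ is linear, and $\|J\|\le1$. For a bounded family $(z_F)$, the family $(\kappa w_Fz_F)$ lies in a weak$^*$ compact ball of $E^{**}$, so it has a weak$^*$ limit along $\mathcal U$, of norm at most $\lambda\lim_{\mathcal U}\|z_F\|$. Hence $Q[(z_F)]=w^*\text{-}\lim_{\mathcal U}\kappa w_Fz_F$ is well defined and $\|Q\|\le\lambda$. For $x\in F_0$ we have $\kappa w_Fx_F=\kappa x$ on $\Gamma_{F_0}$, so $QJx=\kappa x$, and $\|x\|=\|QJx\|\le\lambda\|Jx\|$. For $p=2$, $J$ is an isomorphism onto a closed subspace of a Hilbert space.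
\end{proof}

In $L^p(\mu)$ the identity is approximated by averaging over finitely many sets, which factors through $\ell^p_m$. The resulting operator takes its values in $E^{**}$, and we bring them back by the \emph{principle of local reflexivity}: for every finite dimensional subspace $H\subseteq E^{**}$ there is an operator $R:H\to E$ with $\|R\|\le2$ and $R\kappa x=x$ whenever $\kappa x\in H$.

\begin{proof}[Proof of Proposition~\ref{prop:fact}(a) for $1\le p<\infty$]
Let $\eta=\delta/(2\lambda)<1$. Let $g_1,\dots,g_d$ be a basis of $J(F)$ and let $K$ be such that $\sum_l|c_l|\le K\|\sum_lc_lg_l\|$ for all scalars $c_l$. Choose integrable simple functions $g_l'$ with $\|g_l-g_l'\|\le\eta/(2K)$, and pairwise disjoint sets $A_1,\dots,A_m$ of finite positive measure such that every $g_l'$ is a linear combination of their indicators. Define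
\[
\beta g=\Big(\mu(A_r)^{1/p-1}\int_{A_r}g\,d\mu\Big)_{r=1}^m\in\ell^p_m,\qquad \alpha c=\sum_{r=1}^mc_r\,\mu(A_r)^{-1/p}\mathbf 1_{A_r}\in L^p(\mu).
\]
The map $\alpha$ is isometric, and $\|\beta\|\le1$ because $|\int_{A_r}g\,d\mu|\le\mu(A_r)^{1-1/p}\|g\mathbf 1_{A_r}\|_p$ by H\"older's inequality. The contraction $P=\alpha\beta$ fixes each $\mathbf 1_{A_r}$, hence each $g'_l$. So $\|Pg_l-g_l\|\le2\|g_l-g_l'\|\le\eta/K$, and $\|Pg-g\|\le\eta\|g\|$ for $g\in J(F)$; as $\eta<1$, this forces $m\ge1$.

Put $v=\beta J$ and $w=Q\alpha:\ell^p_m\to E^{**}$. For $x\in F$,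
\[
\|wvx-\kappa x\|=\|Q(PJx-Jx)\|\le\lambda\eta\|x\|.
\]
Take $R$ as above for $H=w(\ell^p_m)+\kappa(F)$ and put $u=Rw$. Then $\|u\|\|v\|\le2\lambda$, and $\|uvx-x\|=\|R(wvx-\kappa x)\|\le2\lambda\eta\|x\|=\delta\|x\|$ for $x\in F$.
\end{proof}

For part (b) we show more when $p<\infty$: the identity of $\ell^p$ itself factors through $E$. (For $p=\infty$ only the finite dimensional statement can hold, since $c_0$ is separable and $\ell^\infty$ is not.) The reflexive range rests on the following form of the Kadec--Pe{\l}czy\'nski theorem. Over a probability measure, either the $L^q$- and $L^2$-norms are equivalent on a given subspace, which is then isomorphic to a Hilbert space, or the subspace contains normalized functions concentrated on sets of small measure; these can be made almost disjoint, and disjoint functions span a complemented copy of $\ell^q$.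

\begin{lemma}\label{lem:KP}
Let $2<q<\infty$ and let $X$ be isomorphic to a closed subspace of some $L^q(\nu)$ but not isomorphic to a Hilbert space. Then there are operators $u:\ell^q\to X$ and $v:X\to\ell^q$ with $vu=\mathrm{id}$.
\end{lemma}

\begin{proof}
\emph{Reduction to a probability measure.} Let $J_X:X\to L^q(\nu)$ be an isomorphic embedding. If the distances $d(F,\ell^2_{\dim F})$ were bounded over all finite dimensional $F\subseteq X$, then $X$ would be an $\mathfrak L^2$-space, hence isomorphic to a Hilbert space by Lemma~\ref{lem:ultra}. So there are finite dimensional $X_r\subseteq X$ with $d(X_r,\ell^2_{\dim X_r})\ge r$. The closed linear span $X_0$ of $\bigcup_rX_r$ is separable and not isomorphic to a Hilbert space. Each function in $L^q(\nu)$ vanishes off a $\sigma$-finite set; taking the union of these sets over a countable dense subset of $J_X(X_0)$, we obtain a $\sigma$-finite set $\Omega_0$ off which all functions in $J_X(X_0)$ vanish almost everywhere. Write $\Omega_0$ as a disjoint union of sets $\Omega_n$ of finite measure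 and let $h$ be the multiple of $\sum_n2^{-n}(1+\nu(\Omega_n))^{-1/q}\mathbf 1_{\Omega_n}$ of norm $1$ in $L^q(\nu)$. Then $h>0$ on $\Omega_0$, $\mathbb P=h^q\nu$ is a probability measure on $\Omega_0$, and $\|f/h\|_{L^q(\mathbb P)}=\|f\mathbf 1_{\Omega_0}\|_{L^q(\nu)}$. Thus $\tilde Vx=(J_Xx)|_{\Omega_0}/h$ defines an operator $X\to L^q(\mathbb P)$ whose restriction $V$ to $X_0$ is an isomorphic embedding. From now on norms refer to $\mathbb P$, so $\|\cdot\|_2\le\|\cdot\|_q$. The two norms are not equivalent on $V(X_0)$, for otherwise $X_0$ would be isomorphic to a Hilbert space. Hence there are $x_n\in X_0$ such that $f_n=Vx_n$ satisfy $\|f_n\|_q=1$ and $\|f_n\|_2\to0$.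

\emph{Almost disjoint subsequence.} Let $\varepsilon_k=2^{-k-4}$, so $\sum_{k\ge1}\varepsilon_k=1/16$. We choose $n_1<n_2<\cdots$ inductively and put $B_k=\{|f_{n_k}|>\varepsilon_k\}$. By Chebyshev's inequality $\mathbb P(|f_n|>\varepsilon_k)\le\varepsilon_k^{-2}\|f_n\|_2^2\to0$ as $n\to\infty$, and the finitely many measures $|f_{n_j}|^q\,\mathbb P$, $j<k$, are absolutely continuous with respect to $\mathbb P$. So $n_k$ can be taken so large that $\|f_{n_j}\mathbf 1_{B_k}\|_q\le2^{-k}\varepsilon_j$ for all $j<k$. The sets $A_k=B_k\setminus\bigcup_{l>k}B_l$ are pairwise disjoint. Let $y_k=f_{n_k}\mathbf 1_{A_k}$. Since $|f_{n_k}|\le\varepsilon_k$ off $B_k$,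
\[
\|f_{n_k}-y_k\|_q\le\varepsilon_k+\sum_{l>k}\|f_{n_k}\mathbf 1_{B_l}\|_q\le\varepsilon_k+\sum_{l>k}2^{-l}\varepsilon_k\le2\varepsilon_k ,
\]
and so $1-2\varepsilon_k\le\|y_k\|_q\le1$.

\emph{The operators.} With $1/q+1/q'=1$, choose $y_k^*\in L^{q'}(\mathbb P)$ of norm $1$, supported on $A_k$, with $\int y_ky_k^*\,d\mathbb P=\|y_k\|_q$. Then $Wf=(\int fy_k^*\,d\mathbb P)_k$ defines a contraction $L^q(\mathbb P)\to\ell^q$, since $|\int fy_k^*\,d\mathbb P|\le\|f\mathbf 1_{A_k}\|_q$ and the $A_k$ are disjoint; also $Wy_k=\|y_k\|_q\mathbf e_k$ for the unit vectors $\mathbf e_k$ of $\ell^q$. For finitely supported $c$,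
\[
\Big\|\sum_kc_kf_{n_k}\Big\|_q\le\Big\|\sum_kc_ky_k\Big\|_q+\sum_k2\varepsilon_k|c_k|\le2\|c\|_q ,
\]
and $V$ is bounded below, so $Uc=\sum_kc_kx_{n_k}$ extends to an operator $U:\ell^q\to X_0$. We have
\[
\|WVU\mathbf e_k-\mathbf e_k\|\le\|W(f_{n_k}-y_k)\|+\big|\|y_k\|_q-1\big|\le4\varepsilon_k,
\]
whence $\|WVUc-c\|\le\sum_k4\varepsilon_k|c_k|\le\|c\|_q/4$. So $WVU$ is invertible on $\ell^q$, and $u=U$, $v=(WVU)^{-1}W\tilde V$ satisfy $vu=\mathrm{id}$.
\end{proof}

For $p=1$ we pass to the dual. An operator is \emph{weakly compact} if it maps the unit ball onto a relatively weakly compact set; this property is preserved under composition with operators on either side. By Kakutani's theorem the dual of a space $L^1(\mu)$ is isometric to $C(K)$ for a compact space $K$. We use three classical facts.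
\begin{itemize}
\item[(G)] A weakly compact operator from $C(K)$ into a Banach space maps relatively weakly compact sets to relatively norm compact sets (Grothendieck \cite{Groth}).
\item[(P)] If an operator $C(K)\to Y$ is not weakly compact, there is a subspace of $C(K)$ isomorphic to $c_0$ on which it is an isomorphism onto its image (Pe{\l}czy\'nski \cite{Pel}).
\item[(BP)] If $E^*$ contains a subspace isomorphic to $c_0$, then $E$ contains a complemented subspace isomorphic to $\ell^1$ (Bessaga and Pe{\l}czy\'nski \cite{BP}).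
\end{itemize}

\begin{lemma}\label{lem:compl}
Let $1\le p<\infty$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. There are operators $u:\ell^p\to E$ and $v:E\to\ell^p$ with $vu=\mathrm{id}$.
\end{lemma}

\begin{proof}
Let $J,Q$ and $L=L^p(\mu)$ be as in Lemma~\ref{lem:ultra}.

\emph{Case $p=2$.} The space $E$ is isomorphic to an infinite dimensional Hilbert space; use an orthonormal sequence and the orthogonal projection onto its closed span.

\emph{Case $1<p<\infty$, $p\ne2$.} Since $L$ is reflexive, $\kappa=QJ$ is weakly compact, so the closed unit ball of $E$ is weakly compact and $E$ is reflexive. We may thus regard $Q$ as an operator $L\to E$ with $QJ=\mathrm{id}_E$. The space $E$ is not isomorphic to a Hilbert space. Indeed, let $w:\ell^p_m\to\ell^2_m$ be an isomorphism. The average of $\|w(\sum_r\pm\mathbf e_r)\|^2$ over all signs equals $\sum_r\|w\mathbf e_r\|^2$. The average lies between $\|w^{-1}\|^{-2}m^{2/p}$ and $\|w\|^2m^{2/p}$, and the sum lies between $\|w^{-1}\|^{-2}m$ and $\|w\|^2m$; hence $d(\ell^p_m,\ell^2_m)\ge m^{|1/2-1/p|}$.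 As $\dim E=\infty$, there are subspaces $G\subseteq E$ of arbitrarily large dimension $m$ with $d(G,\ell^p_m)\le\lambda$, and then $d(G,\ell^2_m)\ge m^{|1/2-1/p|}/\lambda$ is unbounded.

If $p>2$, apply Lemma~\ref{lem:KP} to $X=E$ and $q=p$. If $p<2$, then $J^*Q^*=\mathrm{id}_{E^*}$, so $Q^*$ embeds $E^*$ isomorphically in $L^{p'}(\mu)$ with $p'>2$, and $E^*$ is not isomorphic to a Hilbert space because its dual $E$ is not. Lemma~\ref{lem:KP} gives $u_1:\ell^{p'}\to E^*$ and $v_1:E^*\to\ell^{p'}$ with $v_1u_1=\mathrm{id}$. Take $u=v_1^*:\ell^p\to E$ and $v=u_1^*:E\to\ell^p$; then $vu=(v_1u_1)^*=\mathrm{id}$.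

\emph{Case $p=1$.} Identify $L^*$ with $C(K)$. Let $\kappa_{E^*}:E^*\to E^{***}$ be the canonical embedding and $T=Q^*\kappa_{E^*}:E^*\to C(K)$. For $f\in E^*$ and $x\in E$,
\[
(J^*Tf)(x)=(Q^*\kappa_{E^*}f)(Jx)=(\kappa_{E^*}f)(QJx)=(\kappa x)(f)=f(x),
\]
so $J^*T=\mathrm{id}_{E^*}$ and $\Pi=TJ^*$ is a projection on $C(K)$. Suppose that $J^*$ is weakly compact. Then so is $\Pi$. The image $\Pi(B)$ of the unit ball $B$ is relatively weakly compact, so $\Pi(B)=\Pi(\Pi(B))$ is relatively norm compact by (G). Thus $\Pi$ is compact, and so is $\mathrm{id}_{E^*}=J^*\Pi T$, which is impossible as $\dim E=\infty$. Hence $J^*$ is not weakly compact. By (P), $E^*$ contains a copy of $c_0$, and by (BP) there are an isomorphism $u$ of $\ell^1$ onto a subspace of $E$ and a projection of $E$ onto that subspace; let $v$ be this projection followed by $u^{-1}$.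
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fact}(b) for $1\le p<\infty$]
Compose the operators $u,v$ of Lemma~\ref{lem:compl} with the coordinate embedding $\ell^p_N\to\ell^p$ and the coordinate projection $\ell^p\to\ell^p_N$. Parts (a) and (b) hold with $C_0=\max(2\lambda,\|u\|\|v\|)$.
\end{proof}

\section{Compact operators on $\mathfrak L^p$-spaces}\label{sec:KE}

We now imitate Example~\ref{ex:Klp}. Part (a) of Proposition~\ref{prop:fact} supplies $e$, factored through $\ell^p_m$; part (b), with $N=km$, supplies $k$ blocks into which $\ell^p_m$ can be moved.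

\begin{theorem}\label{thm:KE}
Let $1\le p\le\infty$ and let $E$ be an infinite dimensional $\mathfrak L^p$-space. There is $C\ge1$ such that $\mathcal K(E)$, and $\ell^\infty(I,\mathcal K(E))$ for every set $I$, have property $(\mathrm S_C)$.
\end{theorem}

\begin{proof}
Let $C=C_0^2$ with $C_0$ from Proposition~\ref{prop:fact}. By Proposition~\ref{prop:perm}(a) it suffices to treat $\mathcal K(E)$. Let $S\subseteq\mathcal K(E)$ be finite, $\varepsilon>0$, $k\in\mathbb N$, and $0<\delta<1$. The images of the unit ball under the operators in $S$ are totally bounded, so there is a finite dimensional subspace $F\ne\{0\}$ such that for all $a\in S$ and $\|x\|\le1$ some $y\in F$ satisfies $\|ax-y\|\le\delta$. Let $u':\ell^p_m\to E$, $v':E\to\ell^p_m$ be as in part (a) for $F$ and $\delta$, and put $e=u'v'$. For $a,x,y$ as above,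
\[
\|eax-ax\|\le\|e(ax-y)\|+\|ey-y\|+\|y-ax\|\le C_0\delta+\delta(\|a\|+\delta)+\delta,
\]
so (S2) holds if $\delta$ is small.

Let $u:\ell^p_{km}\to E$, $v:E\to\ell^p_{km}$ be as in part (b). All four operators are nonzero, because $vu=\mathrm{id}$ and $ey\ne0$ for $0\ne y\in F$. Multiplying $u$ and $v'$ by positive scalars and $v$ and $u'$ by their reciprocals, we may assume $\|u\|=\|v'\|=1$, and then $\|v\|,\|u'\|\le C_0$. Split the coordinates of $\ell^p_{km}$ into $k$ consecutive blocks of length $m$, and let $\sigma_i:\ell^p_m\to\ell^p_{km}$ and $\tau_i:\ell^p_{km}\to\ell^p_m$ be the embedding as, and the restriction to, the $i$th block. Define the finite rank operators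
\[
s_i=u\sigma_iv',\qquad t_i=u'\tau_iv\qquad(1\le i\le k).
\]
Then $t_is_j=u'\tau_i(vu)\sigma_jv'=\delta_{ij}u'v'$, which is (S1), and $\|s_i\|\le1$, $\|t_i\|\le C_0^2$, which is (S3). Finally
\[
\theta(a)=u\Big(\sum_{i=1}^k\sigma_i(v'au')\tau_i\Big)v ,
\]
and the middle factor has norm at most $\|v'au'\|\le C_0\|a\|$ by the computation \eqref{eq:diag}. So $\|\theta(a)\|\le C_0^2\|a\|$, which is (S4).
\end{proof}

Condition (S4) is the place where both factorizations must pass through the same kind of space: the diagonal sum is formed on $\ell^p_{km}$, where its norm does not grow with $k$.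

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:KE} with $I=\mathbb N$, the algebra $\ell^\infty(\mathcal K(E))$ has $(\mathrm S_C)$, so it is weakly amenable by Theorem~\ref{thm:WA}. By Example~\ref{ex:Lp} this applies to $E=\ell^p$.
\end{proof}

\section{Hochschild cohomology in all degrees}\label{sec:coh}

Proposition~\ref{prop:trace} and Theorem~\ref{thm:WA} are the cases $n=0$ and $n=1$ of one vanishing theorem. An \emph{$n$-cochain} is a bounded $n$-linear map $\phi:A^n\to A^*$ (an element of $A^*$ if $n=0$), and its \emph{coboundary} is the $(n+1)$-cochain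
\begin{align*}
\delta\phi(a_1,\dots,a_{n+1})=a_1\cdot\phi(a_2,\dots,a_{n+1})&+\sum_{l=1}^n(-1)^l\phi(a_1,\dots,a_la_{l+1},\dots,a_{n+1})\\
&+(-1)^{n+1}\phi(a_1,\dots,a_n)\cdot a_{n+1}.
\end{align*}
One has $\delta\delta=0$. An $n$-cochain $\phi$ with $\delta\phi=0$ is an \emph{$n$-cocycle}, and $\mathcal H^n(A,A^*)$ is the space of $n$-cocycles modulo the coboundaries of $(n-1)$-cochains (modulo $\{0\}$ if $n=0$). Since $\delta f=\operatorname{ad}_f$ for $f\in A^*$, the group $\mathcal H^0(A,A^*)$ is the space of bounded traces. The $1$-cocycles are the bounded derivations, so $\mathcal H^1(A,A^*)=\{0\}$ means weak amenability.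

\begin{theorem}\label{thm:coh}
Let $A$ have $(\mathrm S_C)$. Then $\mathcal H^n(A,A^*)=\{0\}$ for all $n\ge0$. For $n\ge1$, every $n$-cocycle $\phi$ is the coboundary of a cochain of norm at most $nC^n\|\phi\|$.
\end{theorem}

As in Section~\ref{sec:der}, we pass to scalar forms. Let $T_n$ be the algebraic tensor product of $n+1$ copies of $A$, with positions numbered $0,\dots,n$. For $n\ge1$ define the \emph{faces} $d_0,\dots,d_n:T_n\to T_{n-1}$ by
\begin{align*}
d_l(a_0\otimes\cdots\otimes a_n)&=a_0\otimes\cdots\otimes a_la_{l+1}\otimes\cdots\otimes a_n\qquad(0\le l<n),\\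
d_n(a_0\otimes\cdots\otimes a_n)&=a_na_0\otimes a_1\otimes\cdots\otimes a_{n-1},
\end{align*}
and let $b=\sum_{l=0}^n(-1)^ld_l$. An $n$-cochain $\phi$ corresponds to the $(n+1)$-linear form $\Phi(a_0,\dots,a_n)=\phi(a_1,\dots,a_n)(a_0)$ of the same norm, which we regard as a linear functional on $T_n$. Evaluated at $a_0$, the first term of $\delta\phi$ is $\Phi(a_0a_1,a_2,\dots,a_{n+1})$ and the last is $(-1)^{n+1}\Phi(a_{n+1}a_0,a_1,\dots,a_n)$. So $\delta\phi$ corresponds to $\Phi\circ b$.

Fix $e,s_i,t_i$ satisfying (S1) and put $\rho(a)=ea$. We want to show that, on cocycles, applying $\theta$ to all arguments has the same effect as $k$ times applying $\rho$, up to a coboundary. The difficulty is that $\rho$ and $\theta$ are not multiplicative, since $e$ is not an identity. They become so if we change the product on the source side. Let $a\circ a'=aea'$, and let $d_l^\circ$ and $b_\circ$ be defined as $d_l$ and $b$ with $\circ$ in place of the product. By (S1), for $a,a'\in A$,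
\begin{equation}\label{eq:hom}
\rho(a)\rho(a')=\rho(a\circ a'),\qquad\theta(a)\theta(a')=\sum_{i,j}s_ia\,t_is_j\,a't_j=\theta(a\circ a'),
\end{equation}
\begin{equation}\label{eq:inter}
t_i\theta(a)=\rho(a)t_i,\qquad\theta(a)s_ia'=s_i(a\circ a'),\qquad s_ia\,\rho(a')=s_i(a\circ a').
\end{equation}
In degree $0$ the map $h(a)=\sum_is_ia\otimes t_i$ satisfies $bh(a)=\sum_i(s_iat_i-t_is_ia)=\theta(a)-k\rho(a)$, which is the computation for traces. In higher degrees the first relation in \eqref{eq:inter} says that moving $t_i$ to the right past an entry turns $\theta(a)$ into $\rho(a)$. So we insert $t_i$ at every possible place, with entries $\rho(a_r)$ to its left and $\theta(a_r)$ to its right: for $0\le j\le n$ define $h_j:T_n\to T_{n+1}$ by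
\[
h_j(a_0\otimes\cdots\otimes a_n)=\sum_{i=1}^ks_ia_0\otimes\rho(a_1)\otimes\cdots\otimes\rho(a_j)\otimes t_i\otimes\theta(a_{j+1})\otimes\cdots\otimes\theta(a_n),
\]
and let $h=\sum_{j=0}^n(-1)^jh_j$ on $T_n$. Here $\rho(a_r)$ stands in position $r$ for $1\le r\le j$, $t_i$ in position $j+1$, and $\theta(a_r)$ in position $r+1$ for $r>j$.

\begin{lemma}\label{lem:homotopy}
For $n\ge1$ we have $bh+hb_\circ=\theta^{\otimes(n+1)}-k\,\rho^{\otimes(n+1)}$ on $T_n$.
\end{lemma}

\begin{proof}
We compute $d_lh_j$ on $T_n$ for $0\le l\le n+1$, $0\le j\le n$.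

\emph{(i) If $l<j$, then $d_lh_j=h_{j-1}d_l^\circ$.} The face $d_l$ multiplies two entries to the left of $t_i$. For $l=0$ their product is $s_ia_0\rho(a_1)=s_i(a_0\circ a_1)$ by \eqref{eq:inter}, and for $l\ge1$ it is $\rho(a_l)\rho(a_{l+1})=\rho(a_l\circ a_{l+1})$ by \eqref{eq:hom}. In both cases $j-1$ entries of type $\rho$ remain.

\emph{(ii) If $l>j+1$, then $d_lh_j=h_jd_{l-1}^\circ$.} For $l\le n$, positions $l$ and $l+1$ contain $\theta(a_{l-1})$ and $\theta(a_l)$, with product $\theta(a_{l-1}\circ a_l)$. For $l=n+1$ we have $j<n$, the last entry is $\theta(a_n)$, and $\theta(a_n)s_ia_0=s_i(a_n\circ a_0)$, which matches the last face $d_n^\circ$ on $T_n$.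

\emph{(iii) If $1\le j\le n$, then $d_jh_j=d_jh_{j-1}$.} Both sides send $a_0\otimes\cdots\otimes a_n$ to
\[
\sum_is_ia_0\otimes\rho(a_1)\otimes\cdots\otimes\rho(a_{j-1})\otimes z_i\otimes\theta(a_{j+1})\otimes\cdots\otimes\theta(a_n),
\]
with $z_i=\rho(a_j)t_i$ for $d_jh_j$ and $z_i=t_i\theta(a_j)$ for $d_jh_{j-1}$; these agree by \eqref{eq:inter}.

\emph{(iv) $d_0h_0=\theta^{\otimes(n+1)}$ and $d_{n+1}h_n=k\,\rho^{\otimes(n+1)}$}, because $\sum_is_ia_0t_i=\theta(a_0)$ and $t_is_ia_0=\rho(a_0)$.

Now split $bh=\sum_{l,j}(-1)^{l+j}d_lh_j$. The terms with $l=j$ or $l=j+1$ give, by (iii) and (iv),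
\[
\sum_{j=0}^nd_jh_j-\sum_{j=0}^nd_{j+1}h_j=d_0h_0-d_{n+1}h_n+\sum_{j=1}^n(d_jh_j-d_jh_{j-1})=\theta^{\otimes(n+1)}-k\,\rho^{\otimes(n+1)}.
\]
By (i), after replacing $j$ by $j+1$, the terms with $l<j$ give $-\sum_{0\le l\le j\le n-1}(-1)^{l+j}h_jd_l^\circ$. By (ii), after replacing $l$ by $l+1$, the terms with $l>j+1$ give $-\sum_{0\le j<l\le n}(-1)^{l+j}h_jd_l^\circ$. Together these two sums run once over all pairs $0\le j\le n-1$, $0\le l\le n$, and add up to $-hb_\circ$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coh}]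
The case $n=0$ is Proposition~\ref{prop:trace}. Let $n\ge1$ and let $\Phi$ be a bounded $(n+1)$-linear form with $\Phi\circ b=0$ on $T_{n+1}$. Put $\Lambda=nC^n\|\Phi\|$. The $n$-linear forms of norm at most $\Lambda$ form a compact space in the topology of pointwise convergence, by Tychonoff's theorem. For finite $S\subseteq A$ and $\eta>0$, let $W(S,\eta)$ be the closed subset of those $\Psi$ with $|\Phi(\xi)-\Psi(b\xi)|\le\eta$ for all $\xi=a_0\otimes\cdots\otimes a_n$, $a_0,\dots,a_n\in S$. As in the proof of Theorem~\ref{thm:WA}, it suffices to show that each $W(S,\eta)$ is nonempty: a common point $\Psi$ satisfies $\Phi=\Psi\circ b$ and $\|\Psi\|\le\Lambda$.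

Take $e,s_i,t_i$ for $S,\varepsilon,k$ and let $\Psi=-\frac1k\Phi\circ h$, with $h:T_{n-1}\to T_n$. Applying $\Phi$ to Lemma~\ref{lem:homotopy} and using $\Phi\circ b=0$, we get
\begin{equation}\label{eq:keyn}
\Phi(ea_0,\dots,ea_n)=\Psi\big(b_\circ(a_0\otimes\cdots\otimes a_n)\big)+\tfrac1k\,\Phi(\theta(a_0),\dots,\theta(a_n)).
\end{equation}
(For $n=1$, $\Psi=-g$ and this is \eqref{eq:key}.) The element $h(a_0\otimes\cdots\otimes a_{n-1})$ is a signed sum of $nk$ elementary tensors. In the term with indices $i,j$ the product of the norms of the entries is at most $1\cdot C^j\cdot C\cdot C^{n-1-j}\prod_r\|a_r\|=C^n\prod_r\|a_r\|$ by (S3) and (S4). Hence $\|\Psi\|\le\Lambda$.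

Let $M=\max_{a\in S}\|a\|$ and $a_0,\dots,a_n\in S$. Replacing $ea_r$ by $a_r$ one position at a time changes the left side of \eqref{eq:keyn} by at most $(n+1)\|\Phi\|C^nM^n\varepsilon$. Since $\|aea'-aa'\|\le M\varepsilon$ for $a,a'\in S$, replacing $b_\circ$ by $b$ changes the first term on the right by at most $(n+1)\Lambda M^n\varepsilon$. The last term is at most $C^{n+1}M^{n+1}\|\Phi\|/k$. So $\Psi\in W(S,\eta)$ for small $\varepsilon$ and large $k$.
\end{proof}

If $\mathcal U$ is an ultrafilter on a set $I$, the \emph{ultrapower} of a Banach algebra $A$ is the quotient of $\ell^\infty(I,A)$ by the closed ideal of families with $\lim_{\mathcal U}\|a_\iota\|=0$. Theorem~\ref{thm:KE}, Proposition~\ref{prop:perm}(b) and Theorem~\ref{thm:coh} give at once: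

\begin{corollary}\label{cor:quot}
Let $1\le p\le\infty$, let $E$ be an infinite dimensional $\mathfrak L^p$-space and $I$ a set. Let $B$ be $\ell^\infty(I,\mathcal K(E))$ or a quotient of it by a closed ideal, for instance an ultrapower of $\mathcal K(E)$. Then $\mathcal H^n(B,B^*)=\{0\}$ for all $n\ge0$; in particular, $B$ is weakly amenable.
\end{corollary}

\section{Vector-valued sequence spaces}\label{sec:more}

If $E$ contains $k$ copies of itself in the manner of Section~\ref{sec:S}, then $(\mathrm S_C)$ follows from an approximate identity alone. A Banach algebra $A$ has a \emph{left approximate identity bounded by $M$} if for every finite $S\subseteq A$ and $\varepsilon>0$ there is $e_0\in A$ with $\|e_0\|\le M$ and $\|e_0a-a\|\le\varepsilon$ for $a\in S$. A Banach space $X$ has the \emph{bounded compact approximation property} with constant $M$ if for every compact $Z\subseteq X$ and $\delta>0$ there is $T\in\mathcal K(X)$ with $\|T\|\le M$ and $\|Tx-x\|\le\delta$ for $x\in Z$. For $1\le q<\infty$, $\ell^q(X)$ is the space of sequences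 $(x_r)$ in $X$ with norm $(\sum_r\|x_r\|^q)^{1/q}<\infty$, and $c_0(X)$ is the space of null sequences with the supremum norm.

\begin{theorem}\label{thm:more}
Let $E\ne\{0\}$ be a Banach space such that $\mathcal K(E)$ has a bounded left approximate identity. Suppose there is $C'$ such that for every $k$ there are $\sigma_i,\tau_i\in\mathcal B(E)$ $(1\le i\le k)$ with
\[
\tau_i\sigma_j=\delta_{ij}\,\mathrm{id},\qquad\|\sigma_i\|\|\tau_i\|\le C',\qquad\Big\|\sum_{i=1}^k\sigma_ia\tau_i\Big\|\le C'\|a\|\quad(a\in\mathcal K(E)).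
\]
Then the conclusion of Corollary~\ref{cor:quot} holds for $E$. The hypotheses are satisfied by $E=\ell^q(X)$ $(1\le q<\infty)$ and $E=c_0(X)$ for every Banach space $X\ne\{0\}$ with the bounded compact approximation property.
\end{theorem}

\begin{proof}
Let $M\ge1$ bound the approximate identity and put $C=C'M^2$; note that $C'\ge\|\tau_1\sigma_1\|=1$. We show that $\mathcal K(E)$ has $(\mathrm S_C)$; Proposition~\ref{prop:perm} and Theorem~\ref{thm:coh} then give the conclusion. Let $S,\varepsilon,k$ be given. Since $\sigma_i\ne0$, we may replace $(\sigma_i,\tau_i)$ by $(\|\sigma_i\|^{-1}\sigma_i,\|\sigma_i\|\tau_i)$, which preserves the hypotheses, and assume $\|\sigma_i\|=1$, $\|\tau_i\|\le C'$. Choose $e_0\in\mathcal K(E)$ with $\|e_0\|\le M$ and $\|e_0a-a\|\le\varepsilon/(M+1)$ for $a\in S$, and put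
\[
s_i=M^{-1}\sigma_ie_0,\qquad t_i=Me_0\tau_i,\qquad e=e_0^2 .
\]
These operators are compact, $t_is_j=\delta_{ij}e$, $\|s_i\|\le1$ and $\|t_i\|\le C$. For $a\in S$, $\|ea-a\|\le\|e_0(e_0a-a)\|+\|e_0a-a\|\le\varepsilon$. For $a\in\mathcal K(E)$, $\|\sum_is_iat_i\|=\|\sum_i\sigma_i(e_0ae_0)\tau_i\|\le C'M^2\|a\|$.

Now let $E=\ell^q(X)$ or $E=c_0(X)$. The formulas for $\sigma_i,\tau_i$ at the beginning of Section~\ref{sec:S} make sense for $X$-valued sequences, and \eqref{eq:diag} holds with $q$ in place of $p$, or with maxima for $c_0(X)$; so $C'=1$ works. Let $X$ have the bounded compact approximation property with constant $M$, let $S\subseteq\mathcal K(E)$ be finite and $\varepsilon>0$, and let $Z'\subseteq E$ be the union of the closures of the images of the unit ball under the operators in $S$, a compact set. The projections $P_{(n)}$ onto the first $n$ coordinates are contractive and converge pointwise to the identity, so $\|P_{(n)}x-x\|\le\varepsilon/2$ on $Z'$ for some $n$. The set $Z=\{x_r:x\in Z',\ r\le n\}$ is compact in $X$. Choose $T\in\mathcal K(X)$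 with $\|T\|\le M$ and $\|Tz-z\|\le\varepsilon/(2n)$ on $Z$, and let $e_0x=(Tx_1,\dots,Tx_n,0,0,\dots)$. Then $e_0$ is a finite sum of compact operators, $\|e_0\|\le M$, and $\|e_0x-x\|\le\sum_{r\le n}\|Tx_r-x_r\|+\|P_{(n)}x-x\|\le\varepsilon$ for $x\in Z'$. Hence $\|e_0a-a\|\le\varepsilon$ for $a\in S$.
\end{proof}

\section{The norm of an inner derivation}\label{sec:sharp}

For the algebras of Theorem~\ref{thm:sharp}, Theorem~\ref{thm:WA} with $C=1$ gives $\|f\|\le\|\operatorname{ad}_f\|\le2\|f\|$ for the implementing functional. To see that the upper bound is attained, note that $\operatorname{ad}_f(a)(b)=2f(ba)$ if $ab=-ba$. So we look for anticommuting contractions $a,b$ whose product $ba$ is, as far as $f$ can tell, a given element $c$ that almost norms $f$. In $2\times2$ block form, $y=\begin{pmatrix}0&0\\c&0\end{pmatrix}$ and $w=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ have square $0$, so $a=y-w$ and $b=y+w$ anticommute, and $ba=wy-yw=\begin{pmatrix}c&0\\0&-c\end{pmatrix}$. The copy $-c$ in the second block is unwanted. We have $k$ choices for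 the second block, and since the diagonal sum of all $k$ copies has norm at most $1$, one of them is almost invisible to $f$. A small correction is needed because we can arrange only that the range of $c$ lies in the first block, not that $c$ vanishes off it (recall the example on $\ell^1$ after Definition~\ref{def:S}).

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Example~\ref{ex:Klp} and Proposition~\ref{prop:perm}(a), $A$ has $(\mathrm S_1)$. So $f\mapsto\operatorname{ad}_f$ is onto by Theorem~\ref{thm:WA}, and it is injective by Proposition~\ref{prop:trace}, its kernel being the space of bounded traces. It remains to show that $\|\operatorname{ad}_f\|\ge2\|f\|$ for $f\in A^*$.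

Let $\eta>0$ and $k\in\mathbb N$. Choose $c'\in A$ with $\|c'\|\le1$ and $|f(c')|\ge\|f\|-\eta$. For each $\iota\in I$ choose $m_\iota\ge1$ with $\|P_{(m_\iota)}c'_\iota-c'_\iota\|\le\eta$, and let $c=(P_{(m_\iota)}c'_\iota)_\iota$. Then $\|c\|\le1$ and $|f(c)|\ge\|f\|-\eta-\eta\|f\|$. In coordinate $\iota$ take the operators $P_j,V_j,V_j'$ of Example~\ref{ex:Klp} with block length $m_\iota$; they define elements of $A$, denoted by the same letters, and $P_0c=c$. We write $x(1-P_j)$ for $x-xP_j$. For $1\le j\le k$ put
\[
y=V_jc(1-P_j),\qquad a=y-V_j',\qquad b=y+V_j'.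
\]

\emph{Norms.} Work in one coordinate and let $x\in E$. The vector $yx$ is supported in block $j$ and $\|yx\|\le\|x-P_jx\|$; the vector $V_j'x$ is supported in block $0$ and $\|V_j'x\|=\|P_jx\|$. As the blocks are disjoint, $\|yx\pm V_j'x\|^p\le\|x-P_jx\|^p+\|P_jx\|^p=\|x\|^p$ in $\ell^p$, and the same holds with maxima in $c_0$. So $\|a\|,\|b\|\le1$.

\emph{Products.} From $P_jV_j=V_j$ we get $y^2=0$, and $(V_j')^2=0$ because $j\ne0$. Further $V_j'y=P_0c(1-P_j)=c-cP_j$, and $yV_j'=V_jcV_j'$ because $P_jV_j'=0$. Hence $ba=V_j'y-yV_j'=-ab$, and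
\[
\operatorname{ad}_f(a)(b)=f(ba-ab)=2f(c)-2f(cP_j)-2f(V_jcV_j').
\]

\emph{Choice of $j$.} Let $\omega_1,\dots,\omega_k$ be scalars of modulus $1$. Then $\|\sum_j\omega_jcP_j\|\le\|c\|\|\sum_j\omega_jP_j\|\le1$, and $\|\sum_j\omega_jV_jcV_j'\|\le1$ by the computation \eqref{eq:diag}. Choosing the $\omega_j$ so that $\omega_jf(cP_j)=|f(cP_j)|$, and likewise for the second sum, we get $\sum_j|f(cP_j)|\le\|f\|$ and $\sum_j|f(V_jcV_j')|\le\|f\|$. So $|f(cP_j)|+|f(V_jcV_j')|\le2\|f\|/k$ for some $j$, and for this $j$
\[
\|\operatorname{ad}_f\|\ge|\operatorname{ad}_f(a)(b)|\ge2\big(\|f\|-\eta-\eta\|f\|\big)-4\|f\|/k .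
\]
Let $\eta\to0$ and $k\to\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Amenability properties of certain Banach algebras of operators on Banach spaces},
\texttt{https://era.library.ualberta.ca/\allowbreak items/\allowbreak 65a539c1-\allowbreak 2228-\allowbreak 4cf2-\allowbreak a19b-\allowbreak a289eb0c4640/\allowbreak download/\allowbreak 22bc42d5-\allowbreak e69a-\allowbreak 4de8-\allowbreak b7d6-\allowbreak 65d3300942bd}.

\bibitem{BP}
Bessaga and Pe{\l}czy\'nski, \emph{Studia Math.} 17 (1958).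

\bibitem{DK}
Dacunha-Castelle and Krivine, \emph{Studia Math.} 41 (1972).

\bibitem{Groth}
Grothendieck, \emph{Canad. J. Math.} 5 (1953).

\bibitem{Heinrich}
Heinrich, \emph{J. reine angew. Math.} 313 (1980).

\bibitem{Pel}
Pe{\l}czy\'nski, \emph{Bull. Acad. Polon. Sci.} 10 (1962).

\end{thebibliography}
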